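\title{How many colors force a rainbow diamond?}

\begin{abstract}
The diamond $D$ is the cycle $C_4$ with one chord. We prove that for every $n\ge 4$ the least number $k$ of colors such that every edge-coloring of $K_n$ with exactly $k$ colors contains a copy of $D$ with five different colors is $\mathrm{ext}(n,\{C_3,C_4\})+2$. The main step shows that in a coloring with one color too many and no such copy of $D$, some color lies on every rainbow triangle, provided that deleting any vertex destroys at least three colors. The remaining case leads to orders $m=d^2+1$ of $d$-regular graphs without $C_3$ and $C_4$, where the relevant colorings can be determined completely. We also describe the colorings with the maximum number of colors, under a growth condition on $\mathrm{ext}(n,\{C_3,C_4\})$ and at all of these orders $m=d^2+1$, $d\ge2$.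
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $G$ be a graph of order $p$. For $n\ge p$ let $f(n,G)$ be the minimum positive integer $k$ such that every edge-coloring of the complete graph $K_n$ that uses exactly $k$ colors contains a copy of $G$ all of whose edges have different colors. We call such a copy, and more generally any set of edges with pairwise different colors, \emph{rainbow}. For a set $F$ of graphs and $n\ge 3$ let $\mathrm{ext}(n,F)$ be the maximum number of edges of a graph on $n$ vertices with no subgraph isomorphic to an element of $F$.

Let $D$ be the \emph{diamond}: the cycle $C_4$ with one chord added or, equivalently, $K_4$ minus an edge. The following problem is taken from \cite{QAP}: is it true that $f(n,D)=\mathrm{ext}(n,\{C_3,C_4\})+2$ for every $n\ge 4$? We show that it is. Throughout,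
\[
 e(n):=\mathrm{ext}(n,\{C_3,C_4\}),
\]
a graph is \emph{free} if it contains neither $C_3$ nor $C_4$, and a free graph of order $n$ with $e(n)$ edges is \emph{extremal}.

\begin{theorem}\label{thm:main}
For every $n\ge 4$,
\[
 f(n,D)=\mathrm{ext}(n,\{C_3,C_4\})+2 .
\]
More precisely, the maximum number of colors in an edge-coloring of $K_n$ in which every $K_4$ receives at most four colors is $e(n)+1$. Every coloring with $k\ge e(n)+2$ colors contains a rainbow diamond, and for every $1\le k\le e(n)+1$ some coloring with exactly $k$ colors contains none.
\end{theorem}

\paragraph{Why this is the natural guess.}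
Give the edges of a graph $H$ pairwise different colors and all remaining edges of $K_n$ one further ``background'' color. A rainbow diamond contains at most one background edge, so it contains at least four edges of $H$ on its four vertices, and these contain a $C_3$ or a $C_4$. If $H$ is free, there is no rainbow diamond. An extremal $H$ thus gives $e(n)+1$ colors, and the theorem says that no coloring does better.

\paragraph{Why the upper bound is not immediate.}
Choose one edge of each color. If there are more than $e(n)$ colors, the chosen edges contain a rainbow $C_3$ or $C_4$; but a coloring without rainbow diamonds may well contain such cycles. What would help is a color $\gamma$ that lies on \emph{every} rainbow triangle. If there are no rainbow diamonds, one edge of each color other than $\gamma$ then gives a free graph (Lemma~\ref{lem:common}), and we are done. However, not every coloring with $e(n)+1$ colors and no rainbow diamond has such a $\gamma$: a second construction, \emph{substitution} (Lemma~\ref{lem:subst}), sometimes reaches the same number of colors and behaves differently. We therefore use the surplus color. In a coloring with one color too many, the induction hypothesis excludes substitution,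 even in a weak sense that suffices for counting colors (Section~\ref{sec:linked}). If in addition deleting any vertex destroys at least three colors, this forces $\gamma$ to exist.

\paragraph{Plan.}
Section~\ref{sec:good} contains the two constructions and the lemma on $\gamma$. Section~\ref{sec:free} collects what we need about $e(n)$. Sections~\ref{sec:private}--\ref{sec:gamma} find $\gamma$ in a coloring with too many colors when deleting any vertex destroys at least three colors. For $n\ge6$, the step from order $n-1$ to order $n$ in an induction can fail to fall under this case only if $n-1=d^2+1$ is the order of a $d$-regular free graph. For these orders Section~\ref{sec:moore} determines the relevant colorings completely. Section~\ref{sec:proof} assembles the proof, and Section~\ref{sec:cons} draws consequences.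

\section{Good colorings}\label{sec:good}

A \emph{coloring} is always an edge-coloring of a complete graph. We write $uv$ both for an edge and for its color, so ``$uv=\varepsilon$'' says that the edge $uv$ has color $\varepsilon$ and ``$uv=xy$'' that the two edges have the same color. For a vertex set $X$ let $\mathrm{col}(X)$ be the set of colors of edges inside $X$.

Call a coloring \emph{good} if $|\mathrm{col}(X)|\le 4$ for every set $X$ of four vertices. Five edges of a $K_4$ always form a diamond. So five colors on four vertices give a rainbow diamond, and conversely a rainbow diamond has five colors on its four vertices. Hence a coloring is good if and only if it contains no rainbow diamond. We shall use goodness in the following form, the \emph{4-set rule}: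
\begin{equation}\label{eq:rule}
\parbox{0.82\linewidth}{if some edges inside a 4-set show four different colors, then every edge inside this 4-set has one of these four colors.}
\end{equation}

Let $h(n)$, $n\ge 3$, be the maximum number of colors in a good coloring of $K_n$. Restricting a good coloring to fewer vertices, or merging two of its colors, gives a good coloring. So good colorings of $K_n$ with exactly $k$ colors exist precisely for $1\le k\le h(n)$, and
\[
 f(n,D)=h(n)+1\qquad(n\ge 4).
\]
Theorem~\ref{thm:main} is therefore the statement that $h(n)=e(n)+1$ for $n\ge 4$. Note that $h(3)=3$ and $h(4)\le 4$.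

\begin{lemma}[Background construction]\label{lem:lower}
For $n\ge 4$, the coloring of $K_n$ in which a free graph $H$ is rainbow and all other edges have one further color is good. Consequently $h(n)\ge e(n)+1$.
\end{lemma}

\begin{proof}
The first statement was shown in Section~\ref{sec:intro}. If $H$ is extremal, it is not complete, so the further color is used, and there are $e(n)+1$ colors.
\end{proof}

\begin{lemma}[Substitution]\label{lem:subst}
Let $S\cap R=\{v\}$, and let good colorings of the complete graphs on $S$ and on $R$ with disjoint sets of colors be given. Color each edge $s'r'$ with $s'\in S\setminus\{v\}$, $r'\in R\setminus\{v\}$ with the color of $vr'$. The resulting coloring on $S\cup R$ is good. Hence $h(s+r-1)\ge h(s)+h(r)$ for $s,r\ge 3$.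
\end{lemma}

\begin{proof}
Every vertex of $R\setminus\{v\}$ is joined to $S$ in one color only. Let $X$ be a 4-set. If $|X\cap S|=4$ or $X\cap S=\emptyset$, then $X\subseteq S$ or $X\subseteq R$. If $|X\cap S|=1$ and $X\setminus S=\{r_1,r_2,r_3\}$, then $\mathrm{col}(X)=\mathrm{col}(\{v,r_1,r_2,r_3\})$ has at most four elements. If $X=\{s_1,s_2,r_1,r_2\}$ with $s_i\in S$ and $r_i\notin S$, the colors are $s_1s_2,\,vr_1,\,vr_2,\,r_1r_2$. If $|X\cap S|=3$, there are at most three colors inside $X\cap S$ and one on the other three edges.
\end{proof}

We say that the coloring on $S$ is \emph{substituted into} the vertex $v$ of the coloring on $R$: the vertices outside $S$ see $S$ as the single point $v$.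

With $S=\{x,y,z\}$, $R=\{x,s,t\}$, $v=x$ and two rainbow triangles we obtain a good coloring of $K_5$ with $6$ colors, and $6=e(5)+1$, as we shall see. Its rainbow triangles $xyz$ and $xst$ have no color in common. In the background construction, by contrast, every rainbow triangle contains the background color, because $H$ has no $C_3$. So a good coloring with $e(n)+1$ colors need not come from the background construction.

\begin{lemma}\label{lem:common}
Suppose that in a good coloring of $K_n$, $n\ge3$, with exactly $k$ colors, a color $\gamma$ is contained in every rainbow triangle. Then every graph $H$ formed by choosing one edge of each color different from $\gamma$ is free. In particular $k-1\le e(n)$.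
\end{lemma}

\begin{proof}
A $C_3$ in $H$ would be a rainbow triangle without $\gamma$. Suppose that $abcd$ is a $C_4$ in $H$. Its edges have four different colors, none of which is $\gamma$, and by \eqref{eq:rule} the color of $ac$ is one of them. If $ac$ has the color of $ab$ or $bc$, the triangle $acd$ is rainbow without $\gamma$; if it has the color of $cd$ or $da$, the triangle $abc$ is. Both are impossible. Finally, $H$ has at least $k-1$ edges.
\end{proof}

\section{Graphs without $C_3$ and $C_4$}\label{sec:free}

Clearly $e(3)=2$. A graph with four vertices and four edges contains a cycle, so $e(4)=3$. Adding a pendant vertex shows $e(n)\ge e(n-1)+1$ for $n\ge4$.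

\begin{lemma}\label{lem:bound}
A free graph with $m$ vertices and $e$ edges satisfies $e\le\frac m2\sqrt{m-1}$. If $m=d^2+1$ with an integer $d\ge1$ and $e=md/2$, the graph is $d$-regular of diameter at most $2$.
\end{lemma}

\begin{proof}
Let $x$ be a vertex. The vertex $x$, its neighbors $y$, and the neighbors other than $x$ of these $y$ are all distinct: a coincidence would give a $C_3$ or a $C_4$. Hence $1+\deg x+\sum_{y\sim x}(\deg y-1)\le m$, that is, $\sum_{y\sim x}\deg y\le m-1$. Summing over $x$ counts $\deg y$ once for each neighbor of $y$, so $\sum_y(\deg y)^2\le m(m-1)$. By the Cauchy--Schwarz inequality, $(2e)^2\le m\sum_y(\deg y)^2\le m^2(m-1)$. If $m=d^2+1$ and $e=md/2$, equality holds in Cauchy--Schwarz, so all degrees are equal to $d$. Then each vertex has $1+d+d(d-1)=m$ vertices within distance $2$.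
\end{proof}

The bound gives $e(5)\le5$ and $e(6)\le 3\sqrt5<7$; the cycles $C_5$ and $C_6$ show $e(5)=5$ and $e(6)=6$.

\begin{definition}
A number $m=d^2+1$ with an integer $d\ge2$ is a \emph{Moore order} if there is a $d$-regular free graph of order $m$.
\end{definition}

By Lemma~\ref{lem:bound}, if $m=d^2+1$ is a Moore order, then $e(m)=md/2$ and every extremal graph of order $m$ is $d$-regular of diameter at most $2$. Moore orders enter because they are the only orders $m\ge5$ after which $e$ can grow by as little as $1$.

\begin{lemma}\label{lem:slow}
If $m\ge5$ and $e(m+1)=e(m)+1$, then $m$ is a Moore order.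
\end{lemma}

\begin{proof}
Let $H$ be extremal of order $m$. If two vertices had distance at least $3$ (possibly infinite), a new vertex joined to both would lie in no $C_3$ and no $C_4$, and $e(m+1)\ge e(m)+2$. So $H$ has diameter at most $2$.

\emph{Nonadjacent vertices have equal degrees.} Let $x\neq y$ be nonadjacent. They have a common neighbor $z$, which is unique since there is no $C_4$. Let $w\in N(x)\setminus\{z\}$. Then $w\ne y$, and $w\not\sim y$ by uniqueness of $z$, so $w$ and $y$ have a unique common neighbor $g(w)\in N(y)$. We have $g(w)\ne z$, since otherwise $x,w,z$ form a triangle. If $g(w)=g(w')$ for $w\ne w'$, then $x,w,g(w),w'$ form a $C_4$ (note $g(w)\neq x$, as $x\not\sim y$). So $g$ is an injection from $N(x)\setminus\{z\}$ to $N(y)\setminus\{z\}$, and $\deg x\le\deg y$. By symmetry $\deg x=\deg y$.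

\emph{$H$ is regular.} This follows if the complement of $H$ is connected. Otherwise $H$ is the join of two nonempty graphs. Two vertices on each side would give a $C_4$, so one side is a single vertex; the other side has no edge, since there is no $C_3$. Then $H$ is a star with $m-1$ edges, whereas $C_5$ with $m-5$ pendant edges is free with $m$ edges, a contradiction.

So $H$ is $d$-regular of diameter at most $2$. As $H$ is free, counting the vertices from one of them gives $m=1+d+d(d-1)=d^2+1$, and $d\ge2$ as $m\ge5$.
\end{proof}

By Lemma~\ref{lem:subst}, the formula $h=e+1$ can hold only if $e(s+r-1)\ge e(s)+e(r)+1$. The next lemma proves this inequality by the graph analogue of substitution: glue two graphs at a vertex and add one edge.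

\begin{lemma}\label{lem:glue}
For $s,r\ge3$ we have $e(s+r-1)\ge e(s)+e(r)+1$.
\end{lemma}

\begin{proof}
Let $G_1,G_2$ be extremal of orders $s,r$. They are triangle-free with at least three vertices, so they are not complete, and we can choose distinct nonadjacent vertices $v_1,x$ in $G_1$ and $v_2,y$ in $G_2$. Identify $v_1$ and $v_2$ to a vertex $v$ and add the edge $xy$. A cycle not using $xy$ lies in $G_1$ or in $G_2$. A cycle using $xy$ consists of $xy$ and an $x$--$y$ path through $v$ of length at least $2+2$, so its length is at least $5$. The new graph is free with $e(s)+e(r)+1$ edges.
\end{proof}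

\begin{lemma}\label{lem:mooregrowth}
Let $m=d^2+1$ be a Moore order with $d\ge3$. Then
\begin{enumerate}
\item[(a)] $e(m)-e(m-1)\ge3$;
\item[(b)] $e(s)+e(r)+2\le e(m)$ for all $s,r\ge3$ with $s+r=m+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $(d-\frac1{2d})^2>d^2-1$, Lemma~\ref{lem:bound} gives $e(m-1)\le\frac{d^2}2\sqrt{d^2-1}<\frac{d^2}2\bigl(d-\frac1{2d}\bigr)$. Hence
\[
 e(m)-e(m-1)>\frac{d(d^2+1)}2-\frac{d^3}2+\frac d4=\frac{3d}4>2 .
\]

(b) Otherwise $e(m)=e(s)+e(r)+1$ by Lemma~\ref{lem:glue}. Then the graph constructed in its proof is extremal, hence $d$-regular of diameter at most $2$. Let $S,R$ be the vertex sets of the two glued graphs, $S\cap R=\{v\}$. The only edge between $S\setminus\{v\}$ and $R\setminus\{v\}$ is $xy$. Let $s'\in S\setminus\{v,x\}$ and $r'\in R\setminus\{v,y\}$; both sets are nonempty. Then $s'\not\sim r'$, and a common neighbor of $s'$ and $r'$ can only be $v$. So $v$ is adjacent to all these vertices, and $d\ge(s-2)+(r-2)=d^2-2>d$, a contradiction.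
\end{proof}

For $d=2$ part (b) fails: $e(5)=5=e(3)+e(3)+1$. This leaves room for the exceptional coloring of $K_5$ found after Lemma~\ref{lem:subst}.

\section{Private colors}\label{sec:private}

Sections~\ref{sec:private}--\ref{sec:gamma} concern a fixed good coloring of $K_n$ with vertex set $V$ and exactly $k$ colors. For an induction we must know which colors disappear with a vertex. A color is \emph{private to} $v$ if all its edges contain $v$; thus \emph{a color private to $v$ never occurs on an edge avoiding $v$}. Let
\[
 d(v)=k-|\mathrm{col}(V\setminus\{v\})|
\]
be the number of colors private to $v$. (Degrees in graphs are written $\deg$, so $d(v)$ always counts private colors.) Let $P(v)$ be the set of vertices $p$ such that $vp$ is private to $v$; it is partitioned into $d(v)$ \emph{classes} according to the color $vp$. Put $S_v=\{v\}\cup P(v)$. If $k=e(n)+2$ and $h(n-1)\le e(n-1)+1$, then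
\[
 d(v)\ge k-h(n-1)\ge e(n)-e(n-1)+1 ,
\]
and this is at least $3$ unless $e(n)=e(n-1)+1$. So the case $d(v)\ge3$ is the main one.

\subsection{The idea on six vertices}\label{subsec:six}

Let $K_6$ have a good coloring, and let $x$ have three different private colors $a,b,c$ on $xp,xq,xr$. Let $y,z$ be the two remaining vertices, and suppose that $xy$ and $xz$ are not private to $x$.

The set $\{x,p,q,r\}$ shows $a,b,c$. The edges $pq,qr,pr$ avoid $x$, so they have none of these colors, and only one fourth color is allowed: the triangle $pqr$ is monochromatic, say in color $\beta$. A vertex with three private colors thus produces a candidate for the color $\gamma$ we are looking for.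

Does every rainbow triangle at $x$ contain $\beta$? Suppose that $xyz$ is rainbow with colors $c_1=xy$, $c_2=yz$, $c_3=xz$, all different from $\beta$. None of these colors is private to $x$. So $\{x,p,y,z\}$ shows the four colors $a,c_1,c_2,c_3$, and $\{x,p,q,y\}$ shows the four colors $a,b,\beta,c_1$. By the 4-set rule \eqref{eq:rule} the color of $py$ belongs to both lists, so it is $a$ or $c_1$; since $py$ avoids $x$, we get $py=c_1$. In the same way $y$ is joined to all of $\{x,p,q,r\}$ in color $c_1$, and $z$ in color $c_3$. In other words, $y$ and $z$ see $\{x,p,q,r\}$ as a single point. The coloring arises by substituting a coloring of $K_4$ with colors $a,b,c,\beta$ into the vertex $x$ of the triangle $xyz$, and has only $4+3=7=e(6)+1$ colors. So if there are $e(6)+2=8$ colors, such a triangle $xyz$ cannot exist.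

The surplus color is really needed. By Lemma~\ref{lem:subst} the $7$-coloring just described is good, $x$ has the private colors $a,b,c$, and the rainbow triangle $xyz$ avoids $\beta$.

On more vertices a vertex $u$ outside $\{x,p,q,r\}$ need not see this set as a point. But if it does not, and a new color is involved, then (Lemma~\ref{lem:mixed} below) $u$ forms with two vertices of the set a rainbow triangle, and such a triangle restricts the edges at $u$. The general proof enlarges the set by such vertices $u$ until every remaining vertex that sends a crossing color (one found neither inside nor outside the set) to the set sends it to all of the set or to the starting vertex $x$.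

\subsection{The color $\beta_v$}

\begin{lemma}\label{lem:beta}
Let $d(v)\ge3$. There is a color $\beta_v$ such that all edges between different classes of $P(v)$ have color $\beta_v$, and $\beta_v$ is private to no vertex. If $y\notin S_v$ and $vy=c\ne\beta_v$, then $py\in\{\beta_v,c\}$ for all $p\in P(v)$.
\end{lemma}

\begin{proof}
Call an edge between different classes a cross edge. If $p,q,r$ lie in three different classes, then $\{v,p,q,r\}$ contains three colors private to $v$, and $pq,qr,pr$ have none of them, so these three edges have the same color. It follows that two cross edges $pq,p'q$ sharing the endpoint $q$ have the same color. If $p,p'$ are in different classes, use the triple $p,q,p'$. If they are in the same class, take $r$ in a third class; then $pq=qr=p'q$. The cross edges form a complete multipartite graph, which is connected, so all of them have one color $\beta_v$. This color occurs on all three edges of a triangle, so no vertex meets all its edges.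

For the second statement, let $q\in P(v)$ be in a class other than that of $p$. The set $\{v,p,q,y\}$ contains the four colors $vp,vq,\beta_v,c$, which are different because $c\ne\beta_v$ and neither of these two colors is private to $v$. By \eqref{eq:rule}, $py$ is one of them, and $py\ne vp,vq$ because $py$ avoids $v$.
\end{proof}

Three private colors are needed here: on $\{v,p,p',q\}$ with $vp=vp'=a$, $vq=b$, $pq=pp'=1$, $p'q=2$ there are only four colors and two of them, $a$ and $b$, are private to $v$, but the cross edges $pq,p'q$ have different colors.

For $u\notin N\subseteq V$ we say that a color is \emph{mixed from $u$ to $N$} if it occurs on some but not all edges from $u$ to $N$.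

\begin{lemma}\label{lem:mixed}
Let $d(v)\ge3$, $u\notin S_v$, and let $\varepsilon\notin\mathrm{col}(S_v)$ be mixed from $u$ to $S_v$. Then there are $s,s'\in S_v$ such that the triangle $uss'$ is rainbow with colors $\varepsilon$, $\beta_v$ and a color private to $v$.
\end{lemma}

\begin{proof}
There is $p\in P(v)$ such that exactly one of $uv,up$ has color $\varepsilon$. Let $\xi\ne\varepsilon$ be the color of the other, and take $q\in P(v)$ in a class other than that of $p$. The set $\{v,p,q,u\}$ contains the four different colors $vp,vq,\beta_v,\varepsilon$, so $\xi\in\{vp,vq,\beta_v\}$. But $\xi$ is not private to $v$: if $\xi=uv$, because $u\notin P(v)$; if $\xi=up$, because $up$ avoids $v$. So $\xi=\beta_v$, and the triangle $uvp$ has the required colors.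
\end{proof}

\section{Linked sets}\label{sec:linked}

We now make precise when a set $N$ can be replaced by a single vertex in a count of colors, and how to enlarge $N$ when it cannot. A color is \emph{crossing} for $N\subseteq V$ if it lies in neither $\mathrm{col}(N)$ nor $\mathrm{col}(V\setminus N)$; all its edges then join $N$ to $V\setminus N$.

\begin{lemma}\label{lem:contract}
If $p_0\in N$ and every crossing color of $N$ occurs on an edge at $p_0$, then
\[
 k\le|\mathrm{col}(N)|+|\mathrm{col}((V\setminus N)\cup\{p_0\})| .
\]
\end{lemma}

\begin{proof}
Every color lies in $\mathrm{col}(N)$, lies in $\mathrm{col}(V\setminus N)$, or is crossing. In the last case it occurs between $p_0$ and $V\setminus N$.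
\end{proof}

The sizes of the two vertex sets in Lemma~\ref{lem:contract} add up to $n+1$. So consider the condition
\begin{equation}\label{eq:star}
 h(s)+h(r)<k\quad\text{for all } s,r\ge3\text{ with }s+r=n+1. \tag{$*$}
\end{equation}
\emph{Under \eqref{eq:star}, no set $N$ with $3\le|N|\le n-2$ satisfies the hypothesis of Lemma~\ref{lem:contract}.} This is the sense in which a coloring with too many colors is not a substitution. We shall produce contradictions by constructing such an $N$.

For a starting set $S_x$, Lemma~\ref{lem:mixed} says that a new mixed color forces a rainbow triangle. We want to keep this property while $N$ grows, and we also need control over the colors of the triangle: it has to avoid a prescribed set $F$, namely the colors used by some structure outside $N$ with which the triangle will conflict.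

\begin{definition}
Let $F$ be a set of colors. A set $N\subseteq V$ is \emph{$F$-linked} if for every $u\notin N$ and every color $\varepsilon\notin\mathrm{col}(N)\cup F$ that is mixed from $u$ to $N$ there are $s,s'\in N$ such that the triangle $uss'$ is rainbow with no color in $F$.
\end{definition}

The color $\varepsilon$ itself need not appear on the triangle; this freedom is what makes the next lemma work.

\begin{lemma}\label{lem:grow}
Let $N$ be $F$-linked and $w\notin N$, and suppose that some color $\eta\notin\mathrm{col}(N)\cup F$ is mixed from $w$ to $N$. Then $N'=N\cup\{w\}$ is $F$-linked.
\end{lemma}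

\begin{proof}
There are $s,s'\in N$ such that $f=ws$, $g=ws'$, $b=ss'$ are different and not in $F$. Let $u\notin N'$, and let $\varepsilon\notin\mathrm{col}(N')\cup F$ be mixed from $u$ to $N'$. Since $f,g,b\in\mathrm{col}(N')$, the four colors $\varepsilon,f,g,b$ are different, and none is in $F$.

(1) If $\varepsilon$ is mixed from $u$ to $N$, we use that $N$ is $F$-linked.

(2) Suppose that $\varepsilon$ is on all edges from $u$ to $N$. Then $uw\ne\varepsilon$. Since $\{u,w,s,s'\}$ shows $\varepsilon,f,g,b$, we get $uw\in\{f,g,b\}$. If $uw\ne f$, the triangle $uws$ is as required, with colors $uw\in\{g,b\}$, $f$, $\varepsilon$. If $uw=f$, the triangle $uws'$ is, with colors $f,g,\varepsilon$.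

(3) Otherwise $\varepsilon$ is on no edge from $u$ to $N$, and $uw=\varepsilon$. Again $\{u,w,s,s'\}$ shows $\varepsilon,f,g,b$, so $us,us'\in\{f,g,b\}$. If $us\ne f$, the triangle $uws$ has the different colors $\varepsilon$, $f$, $us$. If $us'\ne g$, the triangle $uws'$ has the different colors $\varepsilon$, $g$, $us'$. If $us=f$ and $us'=g$, the triangle $uss'$ has the colors $f,g,b$. In each case the triangle is as required.
\end{proof}

\section{A color on every rainbow triangle}\label{sec:gamma}

We can now extend the argument of Subsection~\ref{subsec:six} from six vertices to any number. The set $M$ in the proof consists of the vertices that the offending triangle cannot distinguish from $x$.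

\begin{lemma}\label{lem:local}
Assume \eqref{eq:star} and $d(x)\ge3$. Then every rainbow triangle containing $x$ contains the color $\beta_x$.
\end{lemma}

\begin{proof}
Write $\beta=\beta_x$. Suppose that $xyz$ is rainbow with $c_1=xy$, $c_2=yz$, $c_3=xz$ and $\beta\notin F:=\{c_1,c_2,c_3\}$.

\emph{Step 1: $y,z\notin P(x)$.} If both are in $P(x)$, they are in different classes since $c_1\ne c_3$, so $c_2=\beta$, a contradiction. If $y\in P(x)$ and $z\notin P(x)$, Lemma~\ref{lem:beta} and $xz=c_3\ne\beta$ give $c_2=yz\in\{\beta,c_3\}$, a contradiction. If $z\in P(x)$ and $y\notin P(x)$, it gives in the same way $c_2\in\{\beta,c_1\}$, a contradiction.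

So $c_1$ and $c_3$ are not private to $x$, and neither is $c_2$, as $yz$ avoids $x$.

\emph{Step 2: $py=c_1$ and $pz=c_3$ for all $p\in P(x)$.} By Lemma~\ref{lem:beta}, $py\in\{\beta,c_1\}$ and $pz\in\{\beta,c_3\}$. The set $\{x,y,z,p\}$ contains the four different colors $c_1,c_2,c_3,xp$. None of them is $\beta$, because $\beta\notin F$, $xp$ is private to $x$, and $\beta$ is private to no vertex. By \eqref{eq:rule}, $py,pz\neq\beta$.

\emph{Step 3: the set $N$.} By Step 2,
\[
 S_x\subseteq M:=\{s\in V\setminus\{y,z\}: sy=c_1,\ sz=c_3\}.
\]
The set $S_x$ is $F$-linked. Indeed, if $\varepsilon\notin\mathrm{col}(S_x)\cup F$ is mixed from $u$ to $S_x$, Lemma~\ref{lem:mixed} gives a rainbow triangle with colors $\varepsilon$, $\beta$ and a color private to $x$, none of which is in $F$. Let $N$ be a maximal $F$-linked set with $S_x\subseteq N\subseteq M$.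

\emph{Step 4: every crossing color of $N$ occurs at $x$.} The colors $c_1,c_3$ occur at $x$, and $c_2\in\mathrm{col}(V\setminus N)$ is not crossing. Let $\varepsilon\notin F$ be crossing, $us=\varepsilon$ with $s\in N$ and $u\notin N$. Then $u\ne y,z$, since $y$ and $z$ are joined to $N\subseteq M$ only in the colors $c_1$ and $c_3$, respectively. If $\varepsilon$ is on all edges from $u$ to $N$, it occurs at $x$. Suppose it is not. Then $\varepsilon$ is mixed from $u$ to $N$, so $N\cup\{u\}$ is $F$-linked by Lemma~\ref{lem:grow}. We show $u\in M$, contradicting the maximality of $N$.

The set $\{u,s,y,z\}$ contains the four different colors $us=\varepsilon$, $sy=c_1$, $yz=c_2$, $sz=c_3$. So $uy,uz\in F\cup\{\varepsilon\}$, and since $\varepsilon\notin\mathrm{col}(V\setminus N)$, in fact $uy,uz\in F$. Because $N$ is $F$-linked, there are $t,t'\in N$ such that $utt'$ is rainbow with colors $f,g,b\notin F$. The set $\{u,t,t',y\}$ contains the four different colors $f,g,b,c_1$, so $uy\in\{f,g,b,c_1\}\cap F=\{c_1\}$. Likewise $\{u,t,t',z\}$ contains $f,g,b,c_3$, so $uz=c_3$. Hence $u\in M$.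

\emph{Conclusion.} Lemma~\ref{lem:contract} applies to $N$ with $p_0=x$. But $|N|\ge|S_x|\ge4$ and $|N|\le n-2$, as $y,z\notin N$. This contradicts \eqref{eq:star}.
\end{proof}

If $d(v)\ge3$ for all $v$, each vertex $v$ now has its own color $\beta_v$ on all rainbow triangles at $v$. It remains to see that these colors agree. If they do not, we collect the vertices with one value of $\beta_v$ and apply the same method; now the conflict is with Lemma~\ref{lem:local} at an outside vertex.

\begin{lemma}\label{lem:global}
Assume \eqref{eq:star} and $d(v)\ge3$ for all $v\in V$. Then some color $\gamma$ of the coloring is contained in every rainbow triangle. Consequently $k\le e(n)+1$.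
\end{lemma}

\begin{proof}
\emph{If $p\in P(v)$, then $\beta_p=\beta_v$.} Take $q\in P(v)$ in a class other than that of $p$. The triangle $vpq$ is rainbow with colors $vp,vq,\beta_v$. By Lemma~\ref{lem:local} at $p$, the color $\beta_p$ is one of these, and as $\beta_p$ is private to no vertex, $\beta_p=\beta_v$.

Fix $x$, put $\gamma=\beta_x$ and $V_\gamma=\{v:\beta_v=\gamma\}$, and suppose $V_\gamma\ne V$. By what we just proved, $S_v\subseteq V_\gamma$ for $v\in V_\gamma$ and $S_y\subseteq V\setminus V_\gamma$ for $y\notin V_\gamma$. Let
\[
 F=\{\beta_y:y\notin V_\gamma\}.
\]
Then $\gamma\notin F$. Since $\beta_y$ occurs inside $P(y)$, we have $F\subseteq\mathrm{col}(V\setminus V_\gamma)$. No color in $F$ is private to any vertex, so Lemma~\ref{lem:mixed} shows that $S_x$ is $F$-linked: the triangle it provides has a color $\varepsilon\notin F$, the color $\gamma$, and a private color. Let $N$ be a maximal $F$-linked set with $S_x\subseteq N\subseteq V_\gamma$.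

\emph{Every crossing color $\varepsilon$ of $N$ occurs at $x$.} Since $F\subseteq\mathrm{col}(V\setminus N)$, we have $\varepsilon\notin F$. Let $us=\varepsilon$ with $s\in N$, $u\notin N$. If $\varepsilon$ is on all edges from $u$ to $N$, it occurs at $x$. Otherwise $\varepsilon$ is mixed from $u$ to $N$, and $N\cup\{u\}$ is $F$-linked by Lemma~\ref{lem:grow}. By maximality of $N$, $u\notin V_\gamma$, so $\beta_u\in F$. As $N$ is $F$-linked, there is a rainbow triangle $utt'$ with $t,t'\in N$ and no color in $F$. It contains $u$ but not $\beta_u$, contradicting Lemma~\ref{lem:local} at $u$.

So Lemma~\ref{lem:contract} applies to $N$ with $p_0=x$, while $|N|\ge|S_x|\ge 4$ and $|V\setminus N|\ge|S_y|\ge4$ for any $y\notin V_\gamma$. This contradicts \eqref{eq:star}. Hence $V_\gamma=V$, and Lemma~\ref{lem:local} shows that $\gamma$ lies on every rainbow triangle. The last statement is Lemma~\ref{lem:common}.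
\end{proof}

The same result describes colorings with exactly $e(n)+1$ colors, provided that $e$ grows fast enough at $n$.

\begin{proposition}\label{prop:structure}
Let $n\ge4$ and suppose that
\begin{enumerate}
\item[(i)] $h(j)\le e(j)+1$ for $3\le j<n$,
\item[(ii)] $e(n)-e(n-1)\ge3$,
\item[(iii)] $e(s)+e(r)+2\le e(n)$ for all $s,r\ge3$ with $s+r=n+1$.
\end{enumerate}
Then every good coloring of $K_n$ with exactly $e(n)+1$ colors has a color $\gamma$ that lies on every rainbow triangle. Every graph formed by one edge of each color different from $\gamma$ is extremal.
\end{proposition}

\begin{proof}
Put $k=e(n)+1$. Then $d(v)\ge k-h(n-1)\ge e(n)-e(n-1)\ge3$ for all $v$. For $s,r\ge3$ with $s+r=n+1$ both numbers are smaller than $n$, so $h(s)+h(r)\le e(s)+e(r)+2\le e(n)<k$, which is \eqref{eq:star}. By Lemma~\ref{lem:global} a color $\gamma$ of the coloring lies on every rainbow triangle. By Lemma~\ref{lem:common} the graphs in question are free, and they have $k-1=e(n)$ edges.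
\end{proof}

\section{Colorings at Moore orders}\label{sec:moore}

In the induction for Theorem~\ref{thm:main}, Lemma~\ref{lem:global} does not apply when some vertex $v$ has only two private colors. We shall see that $K_n-v$ then has Moore order $m$ and carries a good coloring with $e(m)+1$ colors. Suppose that $a,b$ are the two private colors, that $vp=a$ and $vq=b$, and that $p$ and $q$ lie in a common rainbow triangle $pqr$ of $K_n-v$. Then $\{v,p,q,r\}$ spans at least five colors, contradicting goodness. So we only need to know that any two vertices of $K_n-v$ lie in a common rainbow triangle, and for this we determine the coloring. Let $m=d^2+1$ be a Moore order, and consider two types of colorings of $K_m$.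
\begin{itemize}
\item \emph{Type A}: a $d$-regular free graph $H$ of order $m$ is rainbow, and all other edges have one further color.
\item \emph{Type B}, only for $m=5$: the vertices are $x,y,z,s,t$. The four edges $xy,yz,xz,st$ have four different colors, and two further colors appear, one on all edges from $s$ to $\{x,y,z\}$ and one on all edges from $t$ to $\{x,y,z\}$.
\end{itemize}
Type B is the substitution of a rainbow triangle into a vertex of another one, as described after Lemma~\ref{lem:subst}.

\begin{proposition}\label{prop:moore}
Let $m=d^2+1$ be a Moore order, and suppose that $h(j)\le e(j)+1$ for $3\le j<m$. Then every good coloring of $K_m$ with exactly $e(m)+1$ colors is of type A or of type B. In either case any two vertices lie in a common rainbow triangle.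
\end{proposition}

\begin{proof}
\emph{Rainbow triangles.} Consider type A, with further color $\gamma$ and two vertices $p\neq q$. The graph $H$ has $md/2$ edges, so it has diameter at most $2$ by Lemma~\ref{lem:bound}. If $pq\notin E(H)$, take a common $H$-neighbor $r$ of $p$ and $q$; the triangle $pqr$ has color $\gamma$ on $pq$ and two different colors other than $\gamma$ on $pr,qr$. If $pq\in E(H)$, take $r\in N_H(q)\setminus\{p\}$, which is possible as $d\ge2$. Since $H$ has no $C_3$, $pr$ has color $\gamma$, and $pqr$ is rainbow. In type B the triangles $xyz,stx,sty,stz$ are rainbow, and any two of the five vertices lie in one of them.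

\emph{The case $d\ge3$.} By Lemma~\ref{lem:mooregrowth} the hypotheses of Proposition~\ref{prop:structure} hold for $n=m$. Let $\gamma$ be the color it provides, and let $H$ be formed by one edge of each color different from $\gamma$. Then $H$ is extremal, hence $d$-regular. If a color other than $\gamma$ had two edges, $g\in E(H)$ and $g'\neq g$, then $H$ and $H-g+g'$ would both be $d$-regular. But an endpoint of $g$ not on $g'$ has different degrees in these two graphs. So every color other than $\gamma$ occurs exactly once, all edges outside $H$ have color $\gamma$, and the coloring is of type A.

\emph{The case $d=2$.} Here $m=5$ and there are exactly $6$ colors. Every vertex $w$ has $d(w)\ge6-h(4)\ge2$ private colors. Call a color with exactly one edge, and also this edge, \emph{single}. Let $\alpha$ be the number of single colors, and let $\sigma$ be the number of colors with at least two edges, all through a common vertex, the \emph{center}. A single color is private to its two endpoints. A color with at least two edges is private to at most one vertex, and to exactly one if and only if it is counted by $\sigma$. Hence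
\[
 10\le\sum_w d(w)=2\alpha+\sigma ,\qquad \alpha+\sigma\le6 ,
\]
so $\alpha\ge4$. As $K_5$ has $10>6$ edges, not all six colors are single, so $\alpha\le5$.

Let $\alpha=5$. The remaining five edges have one color $\gamma$. A 4-set contains at most three single edges: with four or five of them it would also contain a $\gamma$-edge, since it has six edges, and hence at least five colors. So every vertex meets at least two of the five single edges. Since the degrees in the graph of single edges add up to $10$, they are all equal to $2$. A $2$-regular graph on five vertices is a $C_5$, and the coloring is of type A.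

Let $\alpha=4$. Then $\sigma=2$, equality holds everywhere, and $d(w)=2$ for all $w$. The two colors that are not single are stars with centers $s,t$ and six edges in total. As a vertex has only four edges, $s\ne t$. Let $x,y,z$ be the other vertices. The edges $xy,yz,xz$ avoid $s$ and $t$, so they are single. The vertex $x$ is not a center, so its two private colors are single, and $x$ meets exactly two single edges, namely $xy$ and $xz$. Hence $xs$ and $xt$ are not single, and the same holds with $y$ or $z$ in place of $x$. An edge from $s$ to $\{x,y,z\}$ avoids $t$, so it has the star color with center $s$; an edge from $t$ to $\{x,y,z\}$ avoids $s$, so it has the star color with center $t$. This accounts for all six star edges, so the fourth single edge is $st$. The coloring is of type B.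
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

By Section~\ref{sec:good} and Lemma~\ref{lem:lower} it remains to prove $h(n)\le e(n)+1$. We do this for all $n\ge3$ by induction on $n$.

For $n=3$ we have $h(3)=3=e(3)+1$, and for $n=4$ we have $h(4)\le4=e(4)+1$. Let $n=5$ and consider a good coloring with $k$ colors. Every vertex has $d(v)\ge k-h(4)\ge k-4$, and every color is private to at most two vertices. So $5(k-4)\le2k$, which gives $k\le6=e(5)+1$.

Let $n\ge6$, and suppose that $h(j)\le e(j)+1$ for $3\le j<n$ but $h(n)>e(n)+1$. By merging colors we obtain a good coloring of $K_n$ with exactly $k=e(n)+2$ colors. Let $V$ be its vertex set. Condition \eqref{eq:star} holds: for $s,r\ge3$ with $s+r=n+1$, induction and Lemma~\ref{lem:glue} give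
\[
 h(s)+h(r)\le e(s)+e(r)+2\le e(n)+1<k .
\]
Moreover $d(v)\ge k-h(n-1)\ge e(n)-e(n-1)+1\ge2$ for every vertex $v$.

If $d(v)\ge3$ for all $v$, Lemma~\ref{lem:global} gives $k\le e(n)+1$, a contradiction. So $d(v)=2$ for some $v$, and therefore $e(n)=e(n-1)+1$. By Lemma~\ref{lem:slow}, $m=n-1\ge5$ is a Moore order. The restriction of the coloring to $V\setminus\{v\}$ is good and has exactly $k-2=e(m)+1$ colors. By Proposition~\ref{prop:moore} any two vertices of $V\setminus\{v\}$ lie in a common rainbow triangle inside $V\setminus\{v\}$. Let $a,b$ be the two colors private to $v$, and let $vp=a$, $vq=b$. Let $pqr$ be a rainbow triangle in $V\setminus\{v\}$. Its colors differ from $a$ and $b$, so $\{v,p,q,r\}$ spans at least five colors, contradicting goodness. Hence $h(n)\le e(n)+1$, and Theorem~\ref{thm:main} is proved. \qed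

\section{Consequences}\label{sec:cons}

Now that $h(j)\leq e(j)+1$ is known for all $j\ge3$, this hypothesis can be omitted in Propositions~\ref{prop:structure} and~\ref{prop:moore}.

\begin{theorem}\label{thm:explicit}
For $n\ge4$ we have $f(n,D)\le\frac n2\sqrt{n-1}+2$, with equality if and only if $n=d^2+1$ is a Moore order.
\end{theorem}

\begin{proof}
The bound is Theorem~\ref{thm:main} together with Lemma~\ref{lem:bound}. If equality holds, then $\sqrt{n-1}=2e(n)/n$ is rational, hence an integer $d$, and $d\ge2$ since $n\ge4$. By Lemma~\ref{lem:bound} an extremal graph of order $n=d^2+1$ is $d$-regular, so $n$ is a Moore order. Conversely, at a Moore order $e(n)=nd/2=\frac n2\sqrt{n-1}$.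
\end{proof}

By the Hoffman--Singleton theorem \cite{HS} the Moore orders are $5$, $10$, $50$ and possibly $3250$.

\begin{theorem}\label{thm:class}
Let $n\ge4$ satisfy $e(n)-e(n-1)\ge3$ and $e(s)+e(r)+2\le e(n)$ for all $s,r\ge3$ with $s+r=n+1$. Then a coloring of $K_n$ with exactly $e(n)+1$ colors has no rainbow diamond if and only if there is a color $\gamma$ such that every graph formed by one edge of each color different from $\gamma$ is $\{C_3,C_4\}$-free (and hence extremal).
\end{theorem}

\begin{proof}
The ``only if'' part is Proposition~\ref{prop:structure}. Conversely, suppose that $\gamma$ exists and there is a rainbow diamond. At least four of its edges have different colors other than $\gamma$; they lie on four vertices, so they contain a $C_3$ or $C_4$. They also extend to a choice of one edge of each color different from $\gamma$, a contradiction.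
\end{proof}

\begin{theorem}\label{thm:unique}
Let $m=d^2+1$ be a Moore order. If $d\ge3$, the colorings of $K_m$ with exactly $e(m)+1$ colors and no rainbow diamond are exactly those of type A: a rainbow $d$-regular $\{C_3,C_4\}$-free graph $H$, with all other edges in one further color. For $m=5$ there are exactly two types, A and B: a rainbow $C_5$ plus one color; and a rainbow triangle $xyz$, an edge $st$ with its own color, and two further colors, one on all edges from $s$ to $\{x,y,z\}$ and one on all edges from $t$ to $\{x,y,z\}$.
\end{theorem}

\begin{proof}
By Proposition~\ref{prop:moore} all such colorings have these forms. Conversely, colorings of type A are good by Lemma~\ref{lem:lower} and have $md/2+1=e(m)+1$ colors. Colorings of type B are good by Lemma~\ref{lem:subst} and have $6=e(5)+1$ colors.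
\end{proof}

For $m=10$, for instance, the maximum number of colors is $\frac{10\cdot3}2+1=16$.

\begin{thebibliography}{9}

\bibitem{QAP}
\emph{A New Neighborhood for the QAP},
\texttt{https://www.researchgate.net/\allowbreak profile/\allowbreak Marco\_Goldbarg/\allowbreak publication/\allowbreak 220082076\_A\_New\_Neighborhood\_for\_the\_QAP/\allowbreak links/\allowbreak 0046351c8811f63f48000000.pdf}.

\bibitem{HS}
Hoffman and Singleton, \emph{IBM J. Res. Develop.} \textbf{4} (1960).

\end{thebibliography}
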